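# Lattices in connected abelian $\bigvee$-definable groups

## 1. A long group rolled up by the integers

Let $M$ be a sufficiently saturated o-minimal expansion of a nontrivial ordered group. "Definable" allows parameters. A size is *bounded*, or *small*, if it is less than the saturation of $M$; countable sets are bounded. Fix $e>0$ in $M$ and look at
$$H=\bigcup_{n\ge 1}(-ne,ne)\subseteq M .$$
This is a subgroup of $M$. It is not definable: saturation says that a definable set covered by boundedly many definable sets is covered by finitely many of them, so a definable $H$ would equal a single $(-ne,ne)$, which misses $ne\in H$.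

Still, $H$ is close to a definable group. Each $x\in H$ satisfies $|x|<ne$ for some $n$, so there is exactly one $j\in\mathbb Z$ with $x\in[je,(j+1)e)$. Put $\phi(x)=x-je$. Then $\phi$ is a homomorphism from $H$ onto $[0,e)$ with addition modulo $e$, a definable group. On $(-ne,ne)$ the map $\phi$ is given by $2n$ translations, so it is definable there. Its kernel $\mathbb Ze$ meets each $(-ne,ne)$ in finitely many points. So $H$ is a definable circle, unrolled, and the integers roll it up again.

Here is a group for which this fails. By saturation choose $0<e_1<e_2<\cdots$ with $me_n<e_{n+1}$ for all integers $m,n\ge1$, and let $V=\bigcup_n(-e_n,e_n)$, again a subgroup of $M$. Let $D\le V$ be a subgroup meeting every $(-e_n,e_n)$ in a finite set. If $0\ne x\in D$ and $|x|<e_n$, then all multiples of $x$ lie in $(-e_{n+1},e_{n+1})$ and there are infinitely many, which is impossible. So $D=0$. A map from $V$ onto a definable group $\overline V$ with kernel $D=0$, definable on each $(-e_n,e_n)$, would be bijective. The images of the intervals $(-e_n,e_n)$ would cover $\overline V$, so finitely many, hence one of them, would cover, and $V=(-e_n,e_n)$. But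 $e_n\in V$.

What separates $H$ from $V$? The group $H$ is generated by the definable set $[-e,e]$. A definable subset of $V$ lies in some $(-e_n,e_n)$, so it generates a group inside $(-e_{n+1},e_{n+1})$, never all of $V$. Is this the only obstruction? To ask this precisely we need some definitions.

**Definition ($\bigvee$-definable group).** A $\bigvee$-definable group is a group $(U,\cdot)$ whose universe is a union $U=\bigcup_{i\in I}X_i$ of boundedly many definable sets $X_i\subseteq M^n$, such that for all $i,j$ there is $k$ with $X_i\cdot X_j\subseteq X_k$, and the group operation restricted to each $X_i\times X_j$ is definable. A definable subset of $U$ is a definable set contained in $U$; by saturation it lies in a finite union of the $X_i$. A $\bigvee$-definable subgroup is a subgroup that is a union of boundedly many definable sets. We let $\dim U$ be the maximal dimension of a definable subset of $U$.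

**Definition (connected, generated).** $U$ is connected if it has no proper $\bigvee$-definable subgroup of bounded index. It is generated by a definable set if some definable $X\subseteq U$ generates $U$ as a group.

For instance $\mathbb Ze$, a countable union of points, is a $\bigvee$-definable group of dimension $0$; it is not connected, as $\{0\}$ has countable index. We shall see in Section 10 that $H$ is connected.

**Definition (homomorphism, lattice).** A map $\phi$ from $U$ to a definable group is a $\bigvee$-definable homomorphism if it is a homomorphism whose restriction to each definable subset of $U$ is definable. A subgroup $L\le U$ is discrete if $L\cap X$ is finite for every definable $X\subseteq U$. A lattice in $U$ is a discrete subgroup $L$ such that $U/L$ is definable, that is, there are a definable group $\overline U$ and a surjective $\bigvee$-definable homomorphism $\phi:U\to\overline U$ with $\ker\phi=L$.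

So $\mathbb Ze$ is a lattice in $H$, $\{0\}$ is a lattice in the definable group $M$, and $V$ has no lattice. The source of the problem is "Non-Standard Lattices and O-Minimal Groups", where the following is Conjecture 3: *let $U$ be a connected abelian $\bigvee$-definable group which is generated by a definable set; then $U$ admits a lattice.* We shall prove that it is true.

**Theorem A.** Let $U$ be a connected abelian $\bigvee$-definable group generated by a definable set. Then $U$ has a lattice $L\cong\mathbb Z^k$ with $k\le\dim U$. In particular Conjecture 3 holds.

**Theorem B.** Let $U$ be a connected abelian $\bigvee$-definable group.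

1. $U$ admits a lattice if and only if $U$ is generated by a definable set.
2. In that case there are $k=k(U)\le\dim U$ and a surjective homomorphism $\pi:U\to\mathbb R^k$ mapping definable subsets of $U$ to bounded sets, such that preimages of bounded sets are contained in definable subsets of $U$. Every discrete subgroup $D\le U$ is isomorphic to $\mathbb Z^r\times(\text{finite})$ with $r\le k$, and $D$ is a lattice if and only if $r=k$. In particular all lattices have rank $k$.
3. For every $d\ge1$, every value $0\le k\le d$ occurs for some $U$ of dimension $d$.

## 2. Growing a discrete subgroup, and why one must divide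

Write $U$ additively, let $X$ be a definable generating set with $0\in X=-X$, and let $mX$ be the $m$-fold sum, so $U=\bigcup_m mX$. Suppose we know that free discrete subgroups have bounded rank (Lemma 9 below). A sensible plan is to take a free discrete $L$ of maximal rank and to hope that $U=L+mX$ for some $m$. If not, pick $v$ far from $L$ and hope that $L+\mathbb Zv$ is free and discrete of larger rank.

This fails already in $H$ with $X=[-e,e]$. Let $L=\mathbb Z\cdot20e$ and $v=10e$. Then $v\notin L+9X$, but $2v\in L$, so the rank does not grow. In general the new group is bad exactly when some $mX$ catches infinitely many multiples of $v$ modulo $L$: we get equations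
$$nv=y-l,\qquad y\in mX,\ l\in L,\ n\ge m. \tag{1}$$
In $H$ one would now divide by $n$. As $y/n\in X$, and $l/n$ has a multiple in $L$, we get $v\in S+X$, where $S$ consists of the elements with a nonzero multiple in $L$. So the right hope is that $v$ far from $S$ gives a larger discrete group. But the argument used that $y\in mX$ can be divided by $n$ with a quotient of size about $m/n$. In a general $U$ we have no order, no convex $X$, and not even divisibility. This is the point where the plan stops: *we need division with a bound on the quotient that is uniform in $m$ and $n$.*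

Consider division by $2$. An element of $NX$ is a word $u=x_1+\dots+x_N$, and the obvious candidate for $u/2$ is half the word. It is wrong. In $H\times H$, with $4\mid N$, let $x_l=(e,0)$ for $l\le N/2$ and $x_l=(0,e)$ for $l>N/2$. The first half of the word has sum $(Ne/2,0)$, whose double is $(Ne,0)$, not $u=(Ne/2,Ne/2)$. But cut the word at *two* places, at $N/4$ and at $3N/4$. The middle part has sum $(Ne/4,Ne/4)$, and so do the two outer parts taken together. Each collection is a half of $u$, written with $N/2$ letters.

This works in general. Think of $u$ as the endpoint of a path running through the letters. With $d=\dim U$ cuts one can distribute the pieces of the path to two people so that both get the same total $P_+=P_-$. Then $2P_+=u$, and one person gets at most half of the uncut letters. So $u$ has a half in $(N/2+\text{const})X$, and the constant depends on $d$ only. For $U=H$, $d=1$, this is the intermediate value theorem: for a path $\gamma:[0,T]\to H$ with $\gamma(0)=0$, the function $s\mapsto\gamma(s)-(\gamma(T)-\gamma(s))$ goes from $-\gamma(T)$ to $\gamma(T)$, so it vanishes somewhere. For general $d$ we need a Borsuk–Ulam theorem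 for odd maps from a $d$-sphere into $U$. Division by $2^J$ then suffices to treat (1), by writing $2^J=qn+r$.

The plan is now: a group topology on $U$ (Section 4), a lemma on generic fibres (Section 5), Borsuk–Ulam (Section 6), halving (Section 7), rank, torsion and quotients (Section 8), and the two theorems (Sections 9 and 10).

## 3. Dimension and generic points

$M$ is divisible. $|\cdot|$ is the sup-norm on $M^n$. For $w\in M^m$ and $t\ge0$, let $[w]_t$ be the coordinatewise truncation of $w$ to $[-t,t]$; it is continuous in $(w,t)$ and odd in $w$. For $x\in M$ put $x^{\pm}=\max(\pm x,0)$.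

We use standard facts from van den Dries, *Tame topology and o-minimal structures*: cell decomposition; $\dim\mathrm{fr}(A)<\dim A$ for nonempty definable $A$, where $\mathrm{fr}(A)=\mathrm{cl}(A)\setminus A$; the behavior of dimension in definable families; definable choice, also for definable equivalence relations; curve selection; existence of limits of bounded definable curves; closedness of projections, and of continuous definable images, of closed bounded definable sets; definable connectedness of cells and of continuous images of definably connected sets. Saturation is used in two equivalent forms: the covering form of Section 1, and the statement that boundedly many definable sets have a common point if any finitely many of them do.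

Cells are definably path connected, by induction on the number of coordinates. A graph over a cell inherits paths from its base. A cell $\{(b,y):f(b)<y<g(b)\}$ has the continuous section $(f+g)/2$, or $f+c$, $g-c$, $0$ with $c>0$ fixed, if $g$, $f$ or both are infinite. Move vertically to the section, follow a lifted path of the base, and move vertically again.

For a small set $\Gamma$, $\dim(a/\Gamma)$ is the dimension of the tuple $a$ in the pregeometry of algebraic closure. It is additive: $\dim(a,b/\Gamma)=\dim(a/\Gamma b)+\dim(b/\Gamma)$. If $a\in C$ and $C$ is $\Gamma$-definable, then $\dim(a/\Gamma)\le\dim C$.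

**Definition (generic).** A point $a$ of a $\Gamma$-definable set $C$ is generic in $C$ over $\Gamma$ if $\dim(a/\Gamma)=\dim C$.

By saturation every nonempty $\Gamma$-definable set has generic points over $\Gamma$. Hence a nonempty $\Gamma$-definable $D\subseteq C$ contains a generic point of $C$ if and only if $\dim D=\dim C$. For example, if $e\in\Gamma$, then $a\in(0,e)$ is generic over $\Gamma$ if and only if $a$ is not algebraic over $\Gamma$; the midpoint $e/2$ is not generic.

**Lemma 1.** Let $g$ be generic in the $\Gamma$-definable set $C$ over $\Gamma$. Every $\Gamma$-definable $D\subseteq C$ containing $g$ contains a neighborhood of $g$ in $C$. Every $\Gamma$-definable map $C\to M^m$ is continuous at $g$.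

**Proof.** The set $D\cap\mathrm{cl}(C\setminus D)$ lies in $\mathrm{fr}(C\setminus D)$, so it is $\Gamma$-definable of dimension less than $\dim C$ and does not contain $g$. This is the first claim. For the second, take a $\Gamma$-definable cell decomposition of $C$ on whose cells the map is continuous, and let $D$ be the cell containing $g$. By the first claim $D$ contains a neighborhood of $g$ in $C$. $\square$

## 4. The group topology on $U$

From here on $U$ is an abelian $\bigvee$-definable group, written additively, and $d=\dim U$. For definable $X\subseteq U$ the set $-X$ is definable: by saturation finitely many $X_j$ contain all the inverses of elements of $X$, and $y=-x$ means $x+y=0$. Likewise $+$ is definable on products of definable subsets of $U$. For definable $X\ni0$, $NX$ is the $N$-fold sum, $0X=\{0\}$, and $rX:=\lfloor r\rfloor X$ for real $r\ge0$.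

The topology that $U$ inherits from $M^n$ need not fit the group. In $[0,e)$ with addition modulo $e$, translation by $e/2$ is not continuous at $e/2$: points just below $e/2$ go near $e$, while $e/2$ goes to $0$. The right neighborhoods of $0$ contain a set $[0,\delta)\cup(e-\delta,e)$. At most points of the circle, however, the inherited topology is right. So we read off neighborhoods at generic points and translate them. The result is the Peterzil–Starchenko topology.

Fix a small $\Gamma$ over which all $X_i$ and the restricted operations are definable. Some $X_i$ has dimension $d$, so we can fix a $\Gamma$-definable $d$-cell $C_0\subseteq U$.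

**Definition (pair).** A pair over a small $\Gamma'\supseteq\Gamma$ is a $(C,g)$ with $C\subseteq U$ $\Gamma'$-definable, $\dim C=d$, and $g$ generic in $C$ over $\Gamma'$. Let $\mathcal N(C,g)$ be the filter of all $V\subseteq U$ with $g+V\supseteq C\cap B$ for some open box $B\ni g$.

**Lemma 2.** The filter $\mathcal N(C,g)$ is the same filter $\mathcal N$ for all pairs. It is the filter of neighborhoods of $0$ for a Hausdorff group topology $t$ on $U$. For every pair $(C,g)$, the $t$-neighborhoods of $g$ are exactly the sets containing some $C\cap B$, with $B\ni g$ an open box.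

**Proof.**

**Step 1.** *We compare two independent pairs.* Let $(C,g)$ and $(C',g')$ be pairs over the same $\Gamma'$, with $g'$ generic in $C'$ over $\Gamma'g$. Put $h=g'-g\in C'-C$. Then $\dim(g,h/\Gamma')=\dim(g',h/\Gamma')=\dim(g,g'/\Gamma')=2d$, while $\dim(h/\Gamma')\le\dim(C'-C)\le d$. By additivity $g$ and $g'$ are generic in $C$ and $C'$ over $\Gamma'h$. By Lemma 1 the map $x\mapsto x+h$ sends points of $C$ near $g$ into $C'$ and is continuous at $g$, and $x'\mapsto x'-h$ sends points of $C'$ near $g'$ into $C$ and is continuous at $g'$. If $g+V\supseteq C\cap B$, then for $x'\in C'$ near $g'$ we have $x'-h\in C\cap B\subseteq g+V$, so $x'\in g'+V$. Thus $V\in\mathcal N(C',g')$. The other inclusion is symmetric.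

**Step 2.** *We remove the independence.* For arbitrary pairs $(C,g)$ over $\Gamma'$ and $(C',g')$ over $\Gamma''$, choose $g''\in C_0$ generic over $\Gamma'\Gamma''gg'$. Step 1 gives $\mathcal N(C,g)=\mathcal N(C_0,g'')=\mathcal N(C',g')$.

**Step 3.** *We show that for $V\in\mathcal N$ there is $W\in\mathcal N$ with $W-W\subseteq V$.* Let $g_1,g_2,g_3\in C_0$ be independent generics over $\Gamma$, and let $Z=C_0-C_0+C_0$, $z=g_1-g_2+g_3$. As $\dim(z/\Gamma g_2g_3)=\dim(g_1/\Gamma g_2g_3)=d$ and $\dim Z\le d$, $(Z,z)$ is a pair over $\Gamma$. So $z+V\supseteq Z\cap B$ for some box $B\ni z$. The point $(g_1,g_2)$ is generic in $C_0\times C_0$ over $\Gamma g_3$, so by Lemma 1 the map $(x,y)\mapsto x-y+g_3$ from $C_0\times C_0$ to $Z$ is continuous there. Hence there are boxes $B_1\ni g_1$, $B_2\ni g_2$ with $(C_0\cap B_1)-(C_0\cap B_2)+g_3\subseteq Z\cap B\subseteq z+V$. Put $W=(C_0\cap B_1-g_1)\cap(C_0\cap B_2-g_2)\in\mathcal N$. Then $W-W\subseteq z+V-g_3-g_1+g_2=V$.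

**Step 4.** *We conclude.* All members of $\mathcal N$ contain $0$, and $\bigcap\mathcal N=\{0\}$: for $v\ne0$ take $C_0\cap B-g$ with $(C_0,g)$ a pair and $B\ni g$ a box not containing $g+v$. With Step 3, and because $U$ is abelian, $\mathcal N$ is the neighborhood filter of $0$ for a Hausdorff group topology. The last claim restates $\mathcal N=\mathcal N(C,g)$. $\square$

Fix $g_0\in C_0$ generic over $\Gamma$, and enlarge $\Gamma$ by $g_0$. The sets $C_0\cap B-g_0$, with $B\ni g_0$ an open box, form a uniformly $\Gamma$-definable basis of $\mathcal N$. So conditions such as "continuous at $x$ with respect to $t$" are definable for definable maps.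

**Lemma 3 (a chart at $0$).** If $d\ge1$, there are $\kappa>0$ and a definable injective $\psi:(-\kappa,\kappa)^d\to U$ with $\psi(0)=0$ which is a homeomorphism onto a $t$-open set $V$. We put $\varphi=\psi^{-1}:V\to(-\kappa,\kappa)^d$.

**Proof.** Let $p:C_0\to M^d$ be a coordinate projection that is a homeomorphism onto an open cell. Let $C^*$ be the set of $c\in C_0$ whose $t$-neighborhoods are exactly the sets containing some $C_0\cap B$, $B\ni c$. It is $\Gamma$-definable, by the uniform basis. By Lemma 2 it contains a generic point $g$ of $C_0$ over $\Gamma$, hence by Lemma 1 a neighborhood of $g$ in $C_0$. So for a small cube $Q=p(g)+(-\kappa,\kappa)^d$ the set $V_1=C_0\cap p^{-1}(Q)$ lies in $C^*$ and $p(V_1)=Q$. At each point of $V_1$ the $t$-neighborhoods are those of the topology of $C_0$, so $V_1$ is $t$-open and $p|_{V_1}$ is a $t$-homeomorphism onto $Q$. Put $\psi(w)=(p|_{V_1})^{-1}(p(g)+w)-g$. $\square$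

**Lemma 4 (continuous cells).** Every definable $X\subseteq U$ is a finite disjoint union of cells on each of which the inclusion into $(U,t)$ is continuous.

**Proof.** Let $X\neq\emptyset$ be $\Gamma'$-definable, $\Gamma'\supseteq\Gamma$ small, and $e=\dim X$. Let $x\in X$ be generic over $\Gamma'$ and $g\in C_0$ generic over $\Gamma'x$; put $h=g-x$. Then $\dim(x,h/\Gamma')=\dim(x,g/\Gamma')=e+d$ and $\dim(h/\Gamma')\le d$, so $x$ is generic in $X$ over $\Gamma'h$. By Lemma 1, points $x'\in X$ near $x$ have $x'+h\in C_0$, and $x'\mapsto x'+h$ is continuous at $x$ as a map into $C_0$. As $(C_0,g)$ is a pair, it is continuous at $x$ as a map into $(U,t)$. Translating by $-h$, the inclusion $X\to(U,t)$ is continuous at $x$. So the $\Gamma'$-definable set of discontinuity points of the inclusion contains no generic point of $X$ and has dimension less than $e$. Decompose its complement in $X$ into cells, and treat the set itself by induction on dimension. $\square$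

From now on topological notions for $U$ refer to $t$. A *path* is a definable continuous map from an interval $[0,T]\subseteq M$, $T>0$, to $U$.

**Definition (good).** A definable $X\subseteq U$ is good if $0\in X=-X$ and each $x\in X$ is joined to $0$ by a path inside $X$.

In $H$, the set $[-e,e]$ is good. The set $\{0\}\cup[-3e,-2e]\cup[2e,3e]$ generates $H$ but is not good, since a path from $0$ to $2e$ must take the value $e$.

**Lemma 5.** Let $U$ be connected. (a) Any two points of $U$ are joined by a path. (b) If $U$ is generated by a definable set, it is generated by a good set $X$. For such $X$, $U=\bigcup_m mX$, an increasing union, and every definable subset of $U$ lies in some $mX$.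

**Proof.** (a) By Lemma 4 each $X_i$ is a finite union of cells with continuous inclusion, and each of these lies in one path component. There are boundedly many cells in all. So the path component $U_0$ of $0$ is a union of boundedly many definable sets, and there are boundedly many path components. $U_0$ is a subgroup, because translates and negatives of paths are paths and paths can be concatenated; its cosets are the path components. So $U_0$ has bounded index and equals $U$.

(b) Decompose a generating set as in Lemma 4. Add, for each cell, the image of a path from $0$ to one of its points, add $0$, and take the union with the negative. The result is good. The rest is clear from $0\in X=-X$ and saturation. $\square$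

If $d=0$, every definable subset of $U$ is finite, so $U$ has bounded size. If $U$ is also connected, then $\{0\}$ has bounded index and $U=0$, and Theorem A is trivial. So we take $d\ge1$.

## 5. Generic fibres of a definable manifold

We shall meet a definable set $E\subseteq\Lambda\times M^N$ that is a manifold of dimension $n+1$ with boundary, over a box $\Lambda$ of dimension $n$, and we want a fibre that is a curve. Not every fibre is. Let $E=\{(\lambda,y,z):\max(|\lambda|,|y|,|z|)=a\}$, the surface of a cube, over $\Lambda=(-2a,2a)$. For $|\lambda|<a$ the fibre is the closed curve $\max(|y|,|z|)=a$, for $|\lambda|>a$ it is empty, but for $\lambda=\pm a$ it is a full square. So we must choose $\lambda$ with care. As $M$ need not carry a multiplication, we do not differentiate; cells and frontier dimensions do the work.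

**Lemma 6.** Let $\Lambda\subseteq M^n$ ($n\ge1$) be an open box and $\partial E\subseteq E\subseteq\Lambda\times M^N$ definable such that:

(a) all $E_\lambda$ are closed and contained in one bounded set;

(b) $E$ is covered by finitely many relatively open definable sets $O$, each with a definable homeomorphism $\Phi_O$ onto either an open subset of $M^{n+1}$ (and then $O\cap\partial E=\emptyset$), or a relatively open subset of $M^n\times[0,\infty)$ with $O\cap\partial E$ corresponding to $M^n\times\{0\}$.

Then for some $\lambda_0\in\Lambda$, $E_{\lambda_0}$ is the disjoint union of a finite set $P\supseteq(\partial E)_{\lambda_0}$ and finitely many arcs $q_j((l_j,r_j))$, with $q_j$ definable, continuous, injective, extending continuously to $[l_j,r_j]$ with $q_j(l_j),q_j(r_j)\in P$. Counting the two ends of each arc, each point of $P\setminus(\partial E)_{\lambda_0}$ receives exactly two ends and each point of $(\partial E)_{\lambda_0}$ exactly one.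

**Proof.** We use repeatedly that finitely many definable conditions on $\lambda$ are each constantly true or constantly false, and finitely many definable functions of $\lambda$ are continuous, on some open box inside a given one.

**Step 1.** *We split the fibres into vertices and arcs, uniformly in $\lambda$.* Take a cell decomposition of $\Lambda\times M^N$ partitioning $E$ and $\partial E$, and let $C\subseteq\Lambda$ be an open cell of the induced decomposition of the base. By (b), $\dim E\le n+1$ and $\dim\partial E\le n$. So over $C$ the cells in $E$ have fibre dimension at most $1$, and those in $\partial E$ have fibre dimension $0$. Hence they are graphs of continuous functions $p_i:C\to M^N$ ("vertices"), or families of arcs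
$$A_j=\{(\lambda,q_j(\lambda,t)):\lambda\in C,\ l_j(\lambda)<t<r_j(\lambda)\}.$$
Here $t$ is one fixed coordinate of $q_j(\lambda,t)$, the functions $q_j,l_j,r_j$ are continuous, $l_j$ and $r_j$ are finite by (a), and no $A_j$ meets $\partial E$.

By (a) the limits of $q_j(\lambda,t)$ for $t\to l_j(\lambda)$ and $t\to r_j(\lambda)$ exist and lie in $E_\lambda$. Shrink $C$ to an open box on which each such limit, as a function of $\lambda$, is either a fixed vertex $p_i(\lambda)$ or of the form $q_{j'}(\lambda,\tau(\lambda))$ with $j'$ fixed, $\tau$ continuous and $l_{j'}<\tau<r_{j'}$. Shrink further so that any two of the functions $\tau$ on the same arc are equal or ordered throughout $C$. Subdivide the arcs at these points, which become new vertices. Now the endpoints of arcs are vertices; distinct vertices satisfy $p_i(\lambda)\ne p_k(\lambda)$ for all $\lambda\in C$; vertices and arcs are disjoint, and so are distinct arcs; and the incidence pattern is constant. After shrinking $C$, for each $i$ either $(\lambda,p_i(\lambda))\in\partial E$ for all $\lambda\in C$ or for none.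

**Step 2.** *We make the arcs continuous up to their ends, jointly with $\lambda$.* Let $\bar q_j$ be the extension of $q_j$ to $\{l_j(\lambda)\le t\le r_j(\lambda)\}$ by fibrewise limits. We claim that it is continuous after shrinking $C$. For $\lambda_1\in C$ let $K$ be the set of cluster values of $q_j(\lambda,t)$ as $(\lambda,t)\to(\lambda_1,l_j(\lambda_1))$; it is nonempty by boundedness. If $z\in K$, its $t$-coordinate is $l_j(\lambda_1)$, so $(\lambda_1,z)\notin A_j$, and $(\lambda_1,z)\in\mathrm{fr}(A_j)$. As $\dim\mathrm{fr}(A_j)\le n$, its fibres are finite outside a definable set of $\lambda_1$ of dimension less than $n$. For the remaining $\lambda_1$ the set $K$ is finite.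

By continuity of $l_j$, $K=\bigcap_\delta\mathrm{cl}(Q_\delta)$ with
$$Q_\delta=\{q_j(\lambda,t):|\lambda-\lambda_1|<\delta,\ l_j(\lambda)<t<l_j(\lambda)+\delta\}.$$
For small $\delta$ we have $\delta<r_j-l_j$ on the box $|\lambda-\lambda_1|<\delta$, and then $Q_\delta$ is a continuous image of a cell, so it is definably connected; it is bounded. Suppose $K$ is finite with at least two points, and take disjoint open boxes around its points. For small $\delta$, $\mathrm{cl}(Q_\delta)$ lies in the union of the boxes: otherwise definable choice gives a bounded definable curve of points of $\mathrm{cl}(Q_\delta)$ outside the boxes, and its limit for $\delta\to0$ lies in $K$ and outside the boxes. By connectedness $Q_\delta$ then lies in one box. But every box contains a point of $K\subseteq\mathrm{cl}(Q_\delta)$, so it meets $Q_\delta$, a contradiction. So $K$ is a single point, and by boundedness the limit exists jointly. The values of $\bar q_j$ at nearby points $(\lambda,l_j(\lambda))$ are limits of interior values, so $\bar q_j$ is continuous at $(\lambda_1,l_j(\lambda_1))$. The end $r_j$ is treated in the same way. Shrink $C$ to a box avoiding the exceptional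 sets.

**Step 3.** *We choose $\lambda_0$ so that interior vertices look like graphs in charts.* Let $T_i=\{(\lambda,p_i(\lambda)):\lambda\in C\}$, and suppose $T_i\cap\partial E=\emptyset$. For a chart $O$ let $T'=\Phi_O(T_i\cap O)\subseteq M^{n+1}$, so $\dim T'\le n$. Partition $T'$ into cells. A cell $D$ meets the closure of another cell $D'$ only inside $\mathrm{fr}(D')$, of dimension less than $n$. So outside a subset of dimension less than $n$, each $w^0\in T'$ lies in an $n$-cell of $T'$ and not in the closure of the other cells. An $n$-cell in $M^{n+1}$ is the graph of a continuous function expressing one coordinate $w_k$ through the others, over an open set. So near $w^0$ the set $T'$ is a graph $w_k=h(w')$, where $w'$ are the other coordinates and $h$ is continuous on an open set. Choose $\lambda_0\in C$ outside the finitely many sets of dimension less than $n$ obtained by pulling the exceptional sets back to the $T_i$ and projecting to $C$.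

Fix $i$ and let $z_0=(\lambda_0,p_i(\lambda_0))$.

**Step 4.** *We describe neighborhoods of $z_0$ in $E$ by arc-ends.* For an arc-end $\epsilon$ at $p_i$, say the left end of $A_j$, put
$$E_\epsilon(W,\varepsilon)=\{(\lambda,q_j(\lambda,t)):\lambda\in W,\ l_j(\lambda)<t<l_j(\lambda)+\varepsilon\},$$
and similarly for right ends. Here $W\ni\lambda_0$ is a small open box in $C$ and $2\varepsilon<r_j-l_j$ on $W$ for all $j$. These sets are definably connected and pairwise disjoint, and $z_0\in\mathrm{cl}(E_\epsilon(W,\varepsilon))$. Put $N(W,\varepsilon)=T_i|_W\cup\bigcup_\epsilon E_\epsilon(W,\varepsilon)$. We need three facts.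

(1) $N(W,\varepsilon)$ is a neighborhood of $z_0$ in $E$. Otherwise, by curve selection, $z_0$ is a limit of points of some $T_k$, $k\ne i$, along a definable curve, which contradicts continuity of $p_k$; or of points $(\lambda,q_j(\lambda,t))$ with $t$ outside the end portions of $A_j$ at $p_i$. In the latter case $t$ converges to some $t_0$ and $\bar q_j(\lambda_0,t_0)=p_i(\lambda_0)$. Here $t_0$ is interior, or it is an end of $A_j$ not at $p_i$. In the first case the value is on an arc, in the second it is another vertex. Both are impossible.

(2) Every neighborhood of $z_0$ in $E$ contains some $N(W,\varepsilon)$, by continuity of $p_i$ and the $\bar q_j$.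

(3) Each $E_\epsilon$ is relatively closed, hence relatively clopen, in $\bigcup_{\epsilon'}E_{\epsilon'}=N(W,\varepsilon)\setminus T_i$. Suppose points of $E_\epsilon$, say for the left end of $A_j$, converge along a definable curve to $(\lambda_1,q_{j'}(\lambda_1,t_1))\in E_{\epsilon'}$. By continuity of $\bar q_j$ the limit is $(\lambda_1,\bar q_j(\lambda_1,t^*))$ with $l_j\le t^*\le l_j+\varepsilon$ at $\lambda_1$. If $t^*=l_j$ it is a vertex and not on an arc. So $t^*>l_j$, $j=j'$, $t^*=t_1$, and as $t_1\le l_j+\varepsilon<r_j-\varepsilon$, the end $\epsilon'$ is the left one, $\epsilon'=\epsilon$.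

**Step 5.** *We count the ends at an interior vertex, $z_0\notin\partial E$.* By Step 3 there are arbitrarily small neighborhoods $N_0$ of $z_0$ in $E$ which in a chart have the form $\{w'\in\text{box},\ |w_k-w_k^0|<\delta\}$, with $|h-w_k^0|<\delta$ on the box and with $T_i\cap N_0$ given by $w_k=h(w')$. So $N_0\setminus T_i=S_+\sqcup S_-$, the parts above and below the graph, both open in $E$, definably connected, and with $z_0$ in their closures. Choose such an $N_0$, then $N(W,\varepsilon)\subseteq N_0$ by (2), then by (1) an $N_0'\subseteq N(W,\varepsilon)$ of the same form (same chart, $k$ and $h$), with sides $S'_\pm\subseteq S_\pm$. Each $E_\epsilon$ is definably connected, so it lies in $S_+$ or in $S_-$. By (3), $S'_\pm$ lies in a single $E_{\epsilon_\pm}$. Then $E_{\epsilon_+}\subseteq S_+$ and $E_{\epsilon_-}\subseteq S_-$, so $\epsilon_+\ne\epsilon_-$. Each $E_\epsilon$ meets $N_0'\setminus T_i=S_+'\cup S_-'$, since $z_0\in\mathrm{cl}(E_\epsilon)$; so $\epsilon\in\{\epsilon_+,\epsilon_-\}$. There are exactly two ends.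

**Step 6.** *We count the ends at a boundary vertex, $z_0\in\partial E$.* Near $z_0$ we have $\partial E=T_i$, since other vertex families stay away and arcs avoid $\partial E$. A chart around $z_0$ is of the second kind. In it there are arbitrarily small neighborhoods $N_0'$ of $z_0$, of the form box times $[0,\delta)$, with $N'_0\setminus T_i$ an open box. Take $N_0'\subseteq N(W,\varepsilon)$. By (3), $N_0'\setminus T_i$ lies in one $E_\epsilon$, and every $E_\epsilon$ meets it. There is exactly one end.

With $P=\{p_i(\lambda_0)\}$ and the arcs $q_j(\lambda_0,\cdot)$, which are injective because $t$ is a coordinate, the lemma follows. $\square$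

## 6. A Borsuk–Ulam theorem in $U$

One must be careful with the statement. In $[0,e)$ with addition modulo $e$, the constant map with value $e/2$ is continuous and odd, as $e/2=-e/2$, and has no zero. So an odd map into $U$ need not have a zero. In our application the map comes with an odd deformation to $0$, and that is enough.

**Proposition 7.** Let $U$ be an abelian $\bigvee$-definable group, $d=\dim U\ge1$, $a,b>0$, $\Sigma=\{x\in M^{d+1}:|x|=a\}$. Let $h:\Sigma\times[0,b]\to U$ be definable and continuous with $h(-x,s)=-h(x,s)$ and $h(x,0)=0$. Then $h(x,b)=0$ for some $x\in\Sigma$.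

The picture is this. Write $x=(x_0,y)$ with $y\in M^d$. The odd map $x\mapsto\psi([y]_\eta)-\psi([-y]_\eta)$ has exactly two zeros, $(\pm a,0)$, swapped by $x\mapsto-x$. Deform it to $0$ and then, by $h$, to $h(\cdot,b)$. If the last map has no zero, and if the zero set of the whole deformation is a curve, then the branch that starts at one of the two zeros must end at the other. The map $x\mapsto-x$ acts on this branch, an interval, and has a fixed point there, which is absurd. To make the zero set a curve we add parameters. There will be enough of them that the equation can always be solved for one of them; then the total zero set is a manifold, and Lemma 6 applies.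

**Proof.** Suppose $h(x,b)\ne0$ for all $x\in\Sigma$.

**Step 1.** *We define odd perturbations.* Fix $0<\eta<\min(\kappa,a)$, with $\kappa,\psi,V,\varphi$ from Lemma 3. For $0<r<\eta/2$ let $A=((-r,r)^d)^{d+1}\ni\alpha=(\alpha_0,\dots,\alpha_d)$, $B=(-r,r)^d\ni\beta$, and
$$\rho_\alpha(x)=\sum_{i=0}^d\Big(\psi([\alpha_i]_{x_i^+})-\psi([\alpha_i]_{x_i^-})\Big),$$
$$g_{\beta,t}(x)=\psi\big([\,y-[\beta]_{x_0^-}]_t\big)-\psi\big([\,-y-[\beta]_{x_0^+}]_t\big)\qquad(0\le t\le\eta).$$
Both are continuous in all variables. Replacing $x$ by $-x$ exchanges $x_i^+$ and $x_i^-$ and $y$ and $-y$, so both are odd in $x$. Also $\rho_0=0$ and $g_{\beta,0}=0$. Where $\sigma x_i>r$ with $\sigma=\pm1$, the $i$-th summand of $\rho_\alpha$ is simply $\sigma\psi(\alpha_i)$; the truncations are there to pass continuously and oddly through $x_i=0$.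

**Step 2.** *We choose $r$ so that the perturbations create no unwanted zeros.* Since $\psi$ is injective, $g_{0,\eta}(x)=\psi([y]_\eta)-\psi([-y]_\eta)\ne0$ whenever $y\ne0$. We claim that for small $r$ and all $|\alpha|,|\beta|\le r$:

(i) $g_{\beta,\eta}(x)+\rho_\alpha(x)\ne0$ for all $x\in\Sigma$ with $|y|\ge\eta/2$;

(ii) $h(x,b)+\rho_\alpha(x)\ne0$ for all $x\in\Sigma$.

For (i), the set of $(\alpha,\beta,x)$ with $|\alpha|,|\beta|\le\eta/4$, $x\in\Sigma$, $|y|\ge\eta/2$ and $g_{\beta,\eta}(x)+\rho_\alpha(x)=0$ is closed and bounded, because $U$ is Hausdorff. So its projection to $(\alpha,\beta)$ is closed. It does not contain $(0,0)$, hence it misses a neighborhood of $(0,0)$. The argument for (ii) is the same. Fix such an $r<\eta/2$.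

**Step 3.** *We build one deformation and its zero set.* Let $b'=2\eta+b$ and define $F:\Sigma\times[0,b']\times A\times B\to U$ by
$$F=\rho_{[\alpha]_s}(x)+\begin{cases}g_{\beta,\eta}(x)&0\le s\le\eta,\\ g_{\beta,2\eta-s}(x)&\eta\le s\le2\eta,\\ h(x,s-2\eta)&2\eta\le s\le b'.\end{cases}$$
At $s=2\eta$ both formulas in the brace give $0$, so $F$ is definable, continuous and odd in $x$. Let $\Lambda=A\times B$, $n=\dim\Lambda=d(d+1)+d=d(d+2)$, $E=\{F=0\}$ viewed in $\Lambda\times M^{d+2}$, and $\partial E=E\cap\{s=0\}$. Since $b'>r$ we have $[\alpha]_{b'}=\alpha$, so (ii) gives $E\cap\{s=b'\}=\emptyset$. Each $E_\lambda$ is closed and contained in the bounded set $\Sigma\times[0,b']$. The relatively open regions $s<\eta$ and $s>r$ cover $E$, and we now give charts on each.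

**Step 4.** *Charts for $s<\eta$: here we solve for $\beta$.* By (i), applied to $[\alpha]_s$, points of $E$ with $s<\eta$ have $|y|<\eta/2<a$, so $x_0=\pm a$. Consider the relatively open part with $x_0=a$. There $x_0^-=0$ and $[\beta]_{x_0^+}=[\beta]_a=\beta$, and since $|y|<\eta/2$ and $|\beta|<r<\eta/2$ nothing else is truncated. So
$$F=\psi(y)-\psi(-y-\beta)+\rho_{[\alpha]_s}(a,y).$$
Hence $F=0$ if and only if $\psi(y)+\rho_{[\alpha]_s}(a,y)\in V$ and
$$\beta=-y-\varphi\big(\psi(y)+\rho_{[\alpha]_s}(a,y)\big).$$
So this part of $E$ is the graph of a continuous function of $(y,s,\alpha)$ over a relatively open subset of $M^d\times[0,\eta)\times A$, given by $|y|<\eta/2$, $\psi(y)+\rho_{[\alpha]_s}(a,y)\in V$, and the resulting $\beta$ lying in $B$. There are $d+1+d(d+1)=n+1$ coordinates, and $\partial E$ corresponds to $s=0$. Projecting to $(y,\alpha,s)$ gives a chart of the second kind. The part with $x_0=-a$ is the image under $x\mapsto-x$, as $F$ is odd.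

**Step 5.** *Charts for $s>r$: here we solve for some $\alpha_i$.* Now $[\alpha]_s=\alpha$. The sets $\{\sigma x_i>r\}$, $\sigma=\pm1$, $0\le i\le d$, cover $\Sigma$ since $r<a$. On such a set $F=F'+\sigma\psi(\alpha_i)$, where $F'$ does not depend on $\alpha_i$. So $F=0$ if and only if $-\sigma F'\in V$ and $\alpha_i=\varphi(-\sigma F')$. As $E$ has no points with $s=b'$, this part of $E$ is a continuous graph over an open subset of $\Sigma\times(r,b')\times(-r,r)^{d\cdot d}\times B$, of dimension $d+1+d^2+d=n+1$. It does not meet $\partial E$.

It remains to give $\Sigma$ a finite atlas. For $\emptyset\ne I\subseteq\{0,\dots,d\}$, signs $\sigma_i$ ($i\in I$) and $i_0\in I$, consider the open subset $\{\sigma_ix_i>0\ (i\in I),\ |x_j|<a\ (j\notin I)\}$ of $\Sigma$. There $|x|=a$ means $\max_{i\in I}\sigma_ix_i=a$. Use the coordinates $w_i=\sigma_ix_i-\sigma_{i_0}x_{i_0}$ ($i\in I\setminus\{i_0\}$) and $x_j$ ($j\notin I$), which are $d$ in number. They determine $x$ continuously, by $\sigma_{i_0}x_{i_0}=a-\max(0,(w_i)_i)$. The image is the open set given by $|x_j|<a$ and by the positivity of $a-\max(0,(w_i)_i)$ and of all $w_i+a-\max(0,(w_i)_i)$. A point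 $x\in\Sigma$ is covered by the choice $I=\{i:|x_i|=a\}$. So Lemma 6 applies to $E$.

**Step 6.** *We find the boundary points.* At $s=0$ we have $F=g_{\beta,\eta}(x)$. By (i) with $\alpha=0$, zeros have $|y|<\eta/2$ and $x_0=\pm a$. For $x_0=a$ the equation is $\psi(y)=\psi(-y-\beta)$, so $y=-\beta/2$; by oddness $y=\beta/2$ for $x_0=-a$. So $(\partial E)_\lambda$ has exactly two points for every $\lambda=(\alpha,\beta)$.

**Step 7.** *We derive the contradiction.* Take $\lambda_0$ from Lemma 6. The finite multigraph with vertex set $P$ and the arcs as edges has exactly two vertices of degree $1$, and all others have degree $2$. So exactly one component is a path, joining the two boundary points, and all other components are cycles. The corresponding subsets of $E_{\lambda_0}$ are closed, definably connected, disjoint and finite in number, so they are the definably connected components of $E_{\lambda_0}$. Let $L$ be the path component. Concatenating its arcs gives a definable continuous bijection from a closed bounded interval to $L$, which is a homeomorphism because continuous definable images of closed bounded sets are closed. The involution $\iota(x,s)=(-x,s)$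 maps $E_{\lambda_0}$ to itself, permutes its components, and preserves $\{s=0\}$. Both points of $E_{\lambda_0}$ with $s=0$ lie in $L$, so $\iota(L)=L$. By the intermediate value theorem, applied on the interval, $\iota$ has a fixed point in $L$. But $x\ne-x$ for $x\in\Sigma$. $\square$

## 7. Halving with bounds

**Lemma 8.** Let $U$ be an abelian $\bigvee$-definable group with $d=\dim U\ge1$.

(a) Let $\gamma:[0,T]\to U$ be a path with $\gamma(0)=0$. There are $0=s_{-1}\le s_0\le\dots\le s_d=T$ and signs $\epsilon_0,\dots,\epsilon_d$ such that for $P_\pm=\sum_{\epsilon_i=\pm}(\gamma(s_i)-\gamma(s_{i-1}))$ we have $P_+=P_-$, so $2P_+=2P_-=\gamma(T)$.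

(b) If $X$ is good and $u\in NX$, there is $v\in(\lfloor N/2\rfloor+4d)X$ with $2v=u$. Hence for every $J\ge0$ there is $w\in(N/2^J+8d)X$ with $2^Jw=u$.

(c) If $G\le U$ is a subgroup and $u$ is the endpoint of a path in $G$ from $0$, then for each $j$ there is $w\in G$ with $2^jw=u$.

**Proof of (a).** The point $x$ of a sphere will encode both the cuts, through $|x_i|$, and the signs, through $\mathrm{sgn}(x_i)$. Let $\Sigma=\{x\in M^{d+1}:|x|=T\}$, $s_{-1}=0$ and $s_i(x)=\min(T,|x_0|+\dots+|x_i|)$. As $|x|=T$, $s_d(x)=T$. For $s\in[0,T]$ put $\gamma_s(t)=\gamma(\min(t,s))$ and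
$$h(x,s)=\sum_{i=0}^d\mathrm{sgn}(x_i)\big(\gamma_s(s_i(x))-\gamma_s(s_{i-1}(x))\big).$$
This is continuous, because the $i$-th bracket is continuous and vanishes when $x_i=0$. It is odd in $x$, and $h(x,0)=0$ because $\gamma_0$ is constant. By Proposition 7, $h(x,T)=0$ for some $x$. Put $s_i=s_i(x)$ and $\epsilon_i=\mathrm{sgn}(x_i)$, with $\epsilon_i=+$ if $x_i=0$, where the increment is $0$. Then $P_+-P_-=h(x,T)=0$ and $P_++P_-=\gamma(T)-\gamma(0)=\gamma(T)$.

**Proof of (b).** The case $N=0$ is trivial. Let $u=x_1+\dots+x_N$ with $x_l\in X$, let $\gamma_l$ be a path in $X$ from $0$ to $x_l$, and let $\gamma$ be the concatenation of the paths $x_1+\dots+x_{l-1}+\gamma_l$, the "segments". Apply (a) to $\gamma$. At most $d$ segments contain some of the cut points $s_0,\dots,s_{d-1}$ in their interior. If $q$ segments contain $m\le d$ distinct cut points, then $q\le m$ and they are divided into $q+m\le2d$ pieces. Each piece contributes a difference of two values of one $\gamma_l$, an element of $X-X=2X$, to $P_+$ or to $P_-$. Every other segment contributes its $x_l$ to $P_+$ or to $P_-$. If $N_\pm$ of them contribute to $P_\pm$, then $P_\pm\in(N_\pm+4d)X$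 and $\min(N_+,N_-)\le N/2$. Let $v$ be the corresponding one of $P_+,P_-$.

Iterate: with $N_0=N$ and $N_{j+1}=\lfloor N_j/2\rfloor+4d$ we get $w\in N_JX$ with $2^Jw=u$. By induction $N_j\le N/2^j+8d$, since $N_{j+1}\le N/2^{j+1}+4d+4d$.

**Proof of (c).** For a path in $G$, $P_+$ is a sum of increments of the path, so $P_+\in G$. Translating and concatenating the pieces with sign $+$, we see that $P_+$ is itself the endpoint of a path in $G$ from $0$. Iterate. $\square$

## 8. Rank, torsion and quotients

**Lemma 9.** If $U$ is connected abelian $\bigvee$-definable and $d=\dim U\ge1$, then a free abelian discrete subgroup of $U$ has rank at most $d$.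

**Proof.** Otherwise some $u_0,\dots,u_d$ freely generate a discrete subgroup $L$. By Lemma 5 there are paths $\gamma_i:[0,T]\to U$ from $0$ to $u_i$, with a common $T$ by padding with constants. For an integer $N\ge1$ let $\hat\gamma_i:[-NT,NT]\to U$ be the odd map with
$$\hat\gamma_i(mT+r)=mu_i+\gamma_i(r)\qquad(0\le r\le T,\ 0\le m<N).$$
It is well defined and continuous, since $\gamma_i(0)=0$ and $\gamma_i(T)=u_i$. Apply Proposition 7 to $\Sigma=\{|x|=NT\}$ and $h(x,s)=\sum_i\hat\gamma_i([x_i]_s)$, $s\in[0,NT]$. We get $x$ with $|x|=NT$ and $\sum_i\hat\gamma_i(x_i)=0$. Write $|x_i|=m_iT+r_i$ with $0\le r_i\le T$ and $m_i<N$, but $m_i=N$, $r_i=0$ if $|x_i|=NT$. Then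
$$\sum_i\pm m_iu_i\in D:=\Big\{\sum_i\pm\gamma_i(r_i):r_i\in[0,T],\ \text{all signs}\Big\},\qquad\max_im_i=N.$$
The set $D$ is definable and independent of $N$. As the $u_i$ are free generators, different $N$ give different elements, so $L\cap D$ is infinite. This contradicts discreteness. $\square$

**Lemma 10.** Let $U$ be connected abelian and generated by a definable set, $d\ge1$. Then $T(U):=\bigcup_jU[2^j]$ is countable, where $U[2^j]=\{u:2^ju=0\}$.

**Proof.** Let $X$ be a good generating set. As $U=\bigcup_mmX$, it suffices that each definable set $U[2^j]\cap mX$ is finite. If it is infinite, then by Lemma 4 it contains a cell of positive dimension with continuous inclusion, hence a path between two distinct points. Translating, we get a path in $G=U[2^j]$ from $0$ to some $u\ne0$. By Lemma 8(c), $u=2^jw$ with $w\in G$, so $u=0$, a contradiction. $\square$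

**Lemma 11.** If $L\le U$ is discrete and $U=L+Y$ with $Y$ definable, then $L$ is a lattice.

**Proof.** As $L\cap(Y-Y)$ is finite, $y\sim y'\Leftrightarrow y-y'\in L$ is a definable equivalence relation on $Y$. By definable choice there is a definable set $Y_0\subseteq Y$ of representatives. Each $u\in U$ has exactly one $\phi(u)\in Y_0$ with $u-\phi(u)\in L$. For $y,y'\in Y_0$ let $y\oplus y'=\phi(y+y')$, the unique $y''\in Y_0$ with $y+y'-y''\in L$. This is definable, since $L\cap(Y_0+Y_0-Y_0)$ is finite. So $(Y_0,\oplus)\cong U/L$ is a definable group, and $\phi:U\to Y_0$ is a surjective homomorphism with kernel $L$. For definable $Z\subseteq U$ the graph of $\phi|_Z$ is $\{(z,y)\in Z\times Y_0:z-y\in L\cap(Z-Y_0)\}$, definable because $L\cap(Z-Y_0)$ is finite. $\square$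

In $H$ with $L=\mathbb Ze$ and $Y=[0,e]$, the only identification is $0\sim e$, and $Y_0=[0,e)$ gives the circle of Section 1.

## 9. Proof of Theorem A

Let $d\ge1$, let $X$ be a good generating set (Lemma 5), and let $c=8d+2$. By Lemma 9 choose a finitely generated free discrete subgroup $L\le U$ of maximal rank $k\le d$, possibly $0$. Let
$$S=\{s\in U:2^js\in L\text{ for some }j\ge0\},$$
a subgroup of $U$.

**Step 1.** *We show $U=S+cX$; this carries out the plan of Section 2.* Suppose $v\notin S+cX$, and say $v\in k_0X$ with $k_0\ge1$. We claim:
$$\text{if }n\ge m\ge1,\text{ then }nv\notin L+mX. \tag{2}$$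
Suppose $nv=y-l$ with $y\in mX$, $l\in L$. Choose $J$ with $2^J\ge nk_0$ and write $2^J=qn+r$, $0\le r<n$. Then
$$2^Jv=z-ql,\qquad z=qy+rv\in NX,\quad N=qm+rk_0,\quad\frac N{2^J}\le\frac mn+\frac{nk_0}{2^J}\le2.$$
By Lemma 8(b) there is $w\in(8d+2)X=cX$ with $2^Jw=z$. So $2^J(v-w)=-ql\in L$. Hence $v-w\in S$ and $v\in S+cX$, a contradiction. This proves (2).

By (2), for each $m\ge1$ only finitely many $n\ge1$ satisfy $nv\in L+mX$. As $L+mX$ is symmetric, only finitely many $n\in\mathbb Z$ do. In particular no $nv$ with $n\ne0$ lies in $L$, since otherwise all multiples $n'nv$ would lie in $L\subseteq L+X$. So $v$ has infinite order, $\mathbb Zv\cap L=0$, and $L+\mathbb Zv$ is free of rank $k+1$.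

It is also discrete. Every definable subset of $U$ lies in some $mX$, $m\ge1$. If $nv+l\in mX$ with $l\in L$, there are finitely many possible $n$. For each $n$ there are finitely many $l$, since differences of such $l$ lie in $L\cap2mX$, which is finite. This contradicts the maximality of $k$. So $U=S+cX$.

**Step 2.** *We compare $S$ with $L$.* Let $u_1,\dots,u_k$ be a basis of $L$, $u_i\in m_iX$, $K=\sum m_i$. We claim
$$S\subseteq L+T(U)+(K+8d)X.$$
Let $2^js=\sum n_iu_i$, and write $n_i=2^jq_i+r_i$ with $0\le r_i<2^j$. Then $\sum r_iu_i\in(2^jK)X$. By Lemma 8(b) there is $w'\in(K+8d)X$ with $2^jw'=\sum r_iu_i$. Hence $2^j(s-\sum q_iu_i-w')=0$, that is, $s-\sum q_iu_i-w'\in T(U)$.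

**Step 3.** *We remove the torsion by saturation.* With $Y=(K+8d+c)X$, Steps 1 and 2 give $U=(L+T(U))+Y$. By Lemma 10 the group $L+T(U)$ is countable. So the definable set $Y+X$ is covered by the countably many definable sets $\mu+Y$, $\mu\in L+T(U)$, and by saturation $Y+X\subseteq F+Y$ with $F\subseteq L+T(U)$ finite. Then $F\subseteq L+T_0$ for a finitely generated subgroup $T_0$ of the abelian torsion group $T(U)$, and $T_0$ is finite. Let $Y'=Y+T_0$, a definable set. Then
$$Y'+X\subseteq T_0+F+Y\subseteq L+T_0+Y=L+Y'.$$
So $L+Y'$ contains $0$ and is closed under adding elements of $X=-X$, which generates $U$. Hence $U=L+Y'$. By Lemma 11, $L\cong\mathbb Z^k$ is a lattice, with $k\le d$. $\blacksquare$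

## 10. The map to $\mathbb R^k$ and the rank of a lattice

In $H$, set $\pi(x)=\lim_j j_x/2^j$, where $j_x$ is the integer with $2^jx\in[j_xe,(j_x+1)e)$. This is the standard part of "$x/e$". The proof of Theorem B builds such a map from any lattice.

**Proof of Theorem B(1).** One direction is Theorem A. Conversely let $\phi:U\to\overline U$ be as in the definition of a lattice, with kernel $D$. The definable sets $\phi(X_i)$ cover $\overline U$, so by saturation $\overline U=\phi(Y)$ for some definable $Y\subseteq U$, and
$$U=D+Y. \tag{3}$$
As $D$ meets each of the boundedly many $X_i$ in a finite set, $D$ has bounded cardinality. So the $\bigvee$-definable subgroup generated by $Y$ has bounded index, and by connectedness it is $U$.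

**Proof of Theorem B(2).** If $d=0$ then $U=0$, $k=0$ and everything is trivial, so let $d\ge1$. Let $L\cong\mathbb Z^k$, $k\le d$, be a lattice as in Theorem A; by (3), $U=L+Y$ with $Y$ definable. Identify $L=\mathbb Z^k\subset\mathbb R^k$, with the sup-norm.

**Step 1.** *We construct $\pi$.* Fix an enumeration of $L$, and let $\ell(u)$ be the first $l\in L$ with $u-l\in Y$. For definable $Z\subseteq U$ the set $\ell(Z)\subseteq L\cap(Z-Y)$ is finite, and $\ell|_Z$ is definable. The element $\ell(u)+\ell(v)-\ell(u+v)$ lies in $L\cap(Y-Y-Y)$, which is finite. So there is a real $C\ge0$ with $|\ell(u)+\ell(v)-\ell(u+v)|\le C$ for all $u,v$. Taking $u=v$ we get $|\ell(2^{j+1}u)/2^{j+1}-\ell(2^ju)/2^j|\le C/2^{j+1}$. Hence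
$$\pi(u)=\lim_j\ell(2^ju)/2^j$$
exists, and $|\pi(u)-\ell(u)|\le C$. From the bound for $\ell(2^ju)+\ell(2^jv)-\ell(2^j(u+v))$, divided by $2^j$, we see that $\pi$ is additive. For $l\in L$ we have $nl-\ell(nl)\in L\cap Y$, a finite set, so $\pi(l)=l$.

For definable $Z$ the set $\pi(Z)$ is bounded, since $\ell(Z)$ is finite. If $|\pi(u)|\le R$, then $|\ell(u)|\le R+C$, so $u$ lies in the definable set $\bigcup_{l\in L,\,|l|\le R+C}(l+Y)$.

**Step 2.** *We show that $\pi$ is surjective.* By Lemma 5 and Lemma 8(b), $U$ is $2$-divisible, so $\pi(U)\supseteq\mathbb Z[1/2]^k$ is dense in $\mathbb R^k$. Given $\rho\in\mathbb R^k$, let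
$$Z=\bigcup_{|l|\le|\rho|+1+C}(l+Y),\qquad Z_j=\{u\in Z:|\ell(2^ju)-2^j\rho|\le C+1\}.$$
Each $Z_j$ is definable, because $\ell$ is definable with finitely many values on $2^jZ$. Let $|\pi(u)-\rho|\le2^{-j'}$. Then $|\ell(u)|\le|\rho|+1+C$, so $u\in Z$. For $j\le j'$,
$$|\ell(2^ju)-2^j\rho|\le|\ell(2^ju)-\pi(2^ju)|+2^j|\pi(u)-\rho|\le C+1.$$
So $u\in\bigcap_{j\le j'}Z_j$, and such $u$ exist by density. By saturation there is $u\in\bigcap_jZ_j$. Then $|\pi(u)-\rho|\le(2C+1)/2^j$ for all $j$, so $\pi(u)=\rho$.

**Step 3.** *We describe discrete subgroups.* Let $D\le U$ be discrete. By Step 1, $\{x\in D:|\pi(x)|\le R\}$ is finite for each $R$. So $D\cap\ker\pi$ is finite and $\pi(D)$ is a discrete subgroup of $\mathbb R^k$. Hence $\pi(D)\cong\mathbb Z^r$, where $r\le k$ is the dimension of its real span. As $\mathbb Z^r$ is free, $D\cong\mathbb Z^r\times(D\cap\ker\pi)$.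

If $r=k$, then $\pi(D)$ is cocompact in $\mathbb R^k$. So there is $R$ such that for every $u\in U$ some $x\in D$ has $|\pi(u-x)|\le R$. By Step 1, $U=D+Z$ with $Z$ definable, and $D$ is a lattice by Lemma 11. Conversely, if $D$ is a lattice, then $U=D+Z$ with $Z$ definable, by (3). So $\mathbb R^k=\pi(U)=\pi(D)+\pi(Z)$ with $\pi(Z)$ bounded. This forces $\pi(D)$ to span $\mathbb R^k$, that is, $r=k$. Hence $k$ is the rank of every lattice and depends only on $U$.

**Proof of Theorem B(3).** Fix $e>0$ and let $U=H^k\times M^{d-k}$ with $H=\bigcup_n(-ne,ne)$. It has dimension $d$ and is generated by $[-e,e]^k\times M^{d-k}$.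

**Step 1.** *We show that $U$ is connected.* Let $W$ be a $\bigvee$-definable subgroup of bounded index, and let $G$ be one of the one-dimensional factors of $U$. Then $W\cap G$ is a union of boundedly many definable sets and has bounded index in $G$. So a definable $Z\subseteq G$ is covered by boundedly many definable subsets of cosets of $W\cap G$, and by saturation by finitely many of them. Hence $Z$ meets finitely many cosets, each in a definable set. Taking $Z$ an interval, we see that some coset contains an interval $(p,q)$, and translating by $-(p+q)/2$, which maps $(p,q)$ into $W\cap G$, we find that $W\cap G$ contains an interval $(0,\delta)$, $\delta>0$.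

Let $c_0$ be any positive element of $G$ and $\delta^*=\sup\{\delta\le c_0:(0,\delta)\subseteq W\cap G\}$. This is the supremum of a definable set, because $(0,c_0)\cap W$ is definable by the above. Then $\delta^*>0$ and $(0,\delta^*)\subseteq W$. Each $z\in(0,\min(2\delta^*,c_0))$ equals $z/2+z/2\in W$, so $\delta^*=c_0$. As $G$ has no largest element and $c_0$ was arbitrary, $W\supseteq G$. This holds for each factor, so $W=U$.

**Step 2.** *We find a lattice of rank $k$.* Let $L=(\mathbb Ze)^k\times\{0\}$. A definable subset of $U$ lies in some $(-ne,ne)^k\times M^{d-k}$, so $L$ is discrete. As $U=L+[0,e)^k\times M^{d-k}$, $L$ is a lattice by Lemma 11, and $U/L\cong[0,e)^k\times M^{d-k}$ with addition modulo $e$ in the first $k$ coordinates. By part (2), $k(U)=k$. So every value $0\le k\le d$ occurs, and the bound $k(U)\le\dim U$ is sharp. $\blacksquare$
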